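\title{Every $p$-line of the affine plane is a $p$-generator}

\begin{abstract}
Let $\mathbf k$ be a field of characteristic $p>0$ and $R=\mathbf k[X,Y]$. A polynomial $u\in R$ is a $p$-generator if $\mathbf k[u,v]$ contains all $p^n$-th powers of elements of $R$ for some $v\in R$ and $n\ge0$, and it is a $p$-line if $R/uR\cong R/wR$ for some $p$-generator $w$. We prove that every $p$-line is a $p$-generator; in particular every line is a $p$-generator. The proof uses \'etale cohomology. An Euler characteristic count forces the pencil $u-\lambda$ to be tamely ramified at $\lambda=0$, and the tame nearby cycles at $0$ depend only on the curve $u=0$. The same argument characterizes $p$-generators by a local invariant of the singularities of this curve.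
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbf k$ be a field of characteristic $p>0$ and let $R=\mathbf k[X,Y]$. The letter $q$ always denotes a power $p^n$ with $n\ge0$, and $R^q=\{r^q:r\in R\}$.

\begin{definition}\label{def:main}
Let $u\in R$.
\begin{itemize}
\item $u$ is a \emph{variable} if $R=\mathbf k[u,v]$ for some $v\in R$, and a \emph{line} if $R/uR$ is a polynomial ring in one variable over $\mathbf k$.
\item $u$ is a \emph{$p$-generator} if $\mathbf k[u,v]\supseteq R^q$ for some $v\in R$ and some $q$.
\item $u$ is a \emph{$p$-line} if $R/uR\cong R/wR$ as $\mathbf k$-algebras for some $p$-generator $w$.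
\end{itemize}
\end{definition}

Since $(\sum a_{ij}X^iY^j)^q=\sum a_{ij}^qX^{qi}Y^{qj}$, the inclusion $\mathbf k[u,v]\supseteq R^q$ holds if and only if $X^q,Y^q\in\mathbf k[u,v]$. Then $u,v$ are algebraically independent and $R$ is finite over $\mathbf k[u,v]$. Thus a $p$-generator is a variable of a second plane $\operatorname{Spec}\mathbf k[u,v]$ that differs from $\operatorname{Spec}R$ by a purely inseparable map; for $q=1$ it is a variable of $R$ itself. A variable is a line, but the converse fails in characteristic $p$, and the following example shows why $p$-generators are the natural replacement.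

\begin{example}\label{ex:line}
Let $s\ge2$ with $p\nmid s$, and put $w=Y^p-X^s$ and $u=w^p-X$. From $X=w^p-u$ and $Y^p=w+X^s$ we get $\mathbf k[u,w]=\mathbf k[X,Y^p]$, so $u$ is a $p$-generator. It is a line: in $R/uR$ the element $t=Y-w^s$ satisfies $t^p=Y^p-X^s=w$, hence $X=t^{p^2}$ and $Y=t+t^{ps}$; so $R/uR$ is generated by $t$ and has dimension one. It is not a variable. Suppose $R=\mathbf k[u,v]$. The derivation $\partial_Y$ kills $u$, so $\partial_Y=r\,\partial_v$ with $r\in R$, and $\partial_YY=1$ gives $r\in\mathbf k^*$. Comparing kernels gives $\mathbf k[u,v^p]=\mathbf k[X,Y^p]=\mathbf k[u,w]$, so $v^p=\alpha w+\beta(u)$ with $\alpha\in\mathbf k^*$ and $\beta(u)\in\mathbf k[u]$. Applying $\partial_X$ gives $-\alpha sX^{s-1}=\beta'(u)$, which is impossible because a nonconstant polynomial in $u$ involves $Y$.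
\end{example}

The curve of a $p$-generator need not be a line. The polynomial $w=Y^p-X^s$ above is a $p$-generator, since $\mathbf k[w,X]=\mathbf k[X,Y^p]$, and its curve is singular at the origin; $X^p$ is a $p$-generator with a nonreduced curve. The $p$-lines are all plane embeddings of curves of this kind. The following question is posed in \cite{source}.

\begin{quote}
\emph{Is every $p$-line a $p$-generator?}
\end{quote}

Every line is a $p$-line, because $R/XR$ is a polynomial ring and $X$ is a $p$-generator. So the question contains the \emph{Lines Conjecture}, which asserts that every line is a $p$-generator.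

The hypothesis concerns one fiber of the map $u\colon\mathbb A^2\to\mathbb A^1$, as an abstract curve. The conclusion concerns all fibers: if $u$ is a $p$-generator then so is $u-\lambda$, because $\mathbf k[u-\lambda,v]=\mathbf k[u,v]$. What links one fiber to the others is the Euler characteristic of the plane, which is as small as it can be for a pencil with a fiber that is homeomorphic to a line. In characteristic $p$ the Euler characteristic of a fibered surface involves wild ramification terms that no single fiber sees, and one could expect a counterexample to hide in them. These terms, however, all have the same sign, and the count forces them to vanish.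

\begin{theorem}\label{thm:main}
For every field $\mathbf k$ of characteristic $p>0$, every $p$-line of $\mathbf k[X,Y]$ is a $p$-generator. In particular every line is a $p$-generator.
\end{theorem}

Theorem~\ref{thm:main} follows from a characterization of $p$-generators by conditions that depend only on the curve. Let $k$ be an algebraically closed field of characteristic $p$, let $u\in R=k[X,Y]$ be irreducible, and let $C=\operatorname{Spec}R/uR$. We call $C$ \emph{line-like} if its normalization is $\mathbb A^1$ and the normalization map is bijective. Fix a prime $\ell\ne p$ and put $\Lambda=\mathbb F_\ell$; cohomology is \'etale cohomology. For the strict henselization $O$ of a smooth surface over $k$ at a closed point and $0\ne f\in\mathfrak m_O$, put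
\[
Z^t(O,f)=\varprojlim_{p\nmid n}\operatorname{Spec}O[1/f][T_n]/(T_n^n-f),\qquad T_{nm}^m=T_n,
\]
the limit being taken over the integers prime to $p$, ordered by divisibility. This scheme is the complement of $\{f=0\}$ in the germ, with all roots of $f$ of order prime to $p$ adjoined; it plays the role of a nearby fiber of $f$ around the closed point. Its cohomology is finite-dimensional (Proposition~\ref{prop:resolution}), and we put
\[
\tau(O,f)=\sum_i(-1)^i\dim H^i(Z^t(O,f),\Lambda),\qquad \tau_P=\tau(\mathcal O^{sh}_{\mathbb A^2,P},u)\quad(P\in C).
\]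
The integer $\tau_P$ equals $1$ at smooth points of $C$ (Lemma~\ref{lem:nc}) and depends only on the germ of the $k$-scheme $C$ at $P$ (Lemma~\ref{lem:germ}).

If $C$ is line-like, Section~\ref{sec:pencil} extends $u$ to a morphism $V\to\mathbb P^1$ on a smooth projective surface $V\supset\mathbb A^2$. Its geometric generic fiber $V_{\bar K}$, where $K=k(u)$, is an integral projective curve, the \emph{completed geometric generic fiber} of $u$; it is the affine curve $\operatorname{Spec}(R\otimes_{k[u]}\bar K)$ with one point added. We put $h=\dim H^1(V_{\bar K},\Lambda)$.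

\begin{theorem}\label{thm:criterion}
Let $k$ be algebraically closed of characteristic $p>0$, let $u\in k[X,Y]$ be irreducible, and let $C=\operatorname{Spec}k[X,Y]/(u)$.
\begin{enumerate}
\item[(a)] If $C$ is line-like, then $h=\sum_{P\in\operatorname{Sing}C}(1-\tau_P)$, and each $1-\tau_P\ge0$.
\item[(b)] $u$ is a $p$-generator if and only if $C$ is line-like and $\tau_P=1$ for all $P\in\operatorname{Sing}C$.
\item[(c)] If $C$ is line-like and through each $P\in\operatorname{Sing}C$ there is a smooth curve germ $H_P$ such that $(C\cdot H_P)_P$ is a power of $p$ (for example, if all multiplicities of $C$ are powers of $p$), then $u$ is a $p$-generator.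
\item[(d)] For any field $\mathbf k$ of characteristic $p$, a polynomial $u\in\mathbf k[X,Y]$ is a $p$-generator if and only if over $\bar{\mathbf k}$ one has $u=cU^{p^e}$ with $c\in\bar{\mathbf k}^*$, $e\ge0$ and $U$ irreducible satisfying the condition in \textup{(b)}.
\end{enumerate}
\end{theorem}

Section~\ref{sec:cusp} carries out the steps of the proof on the cuspidal cubic and indicates where each step is proved in general.

\section{The method on the cusp $Y^2=X^3$}\label{sec:cusp}

Let $k$ be algebraically closed and $u=Y^2-X^3$. The curve $C$ is line-like in every characteristic, with normalization $t\mapsto(t^2,t^3)$, and its only singular point is the origin. Let $F_\lambda$ be the plane cubic obtained from $\{u=\lambda\}$ by adding its point $Q_\lambda$ at infinity, which is smooth.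

If $p=2$ then $k[u,X]=k[X,Y^2]$, and if $p=3$ then $k[u,Y]=k[X^3,Y]$; in both cases $u$ is a $p$-generator. All fibers are then cuspidal: the equation $u=\lambda$ reads $(Y+\lambda^{1/2})^2=X^3$, respectively $Y^2=(X+\lambda^{1/3})^3$, also for the generic $\lambda$, and $h=0$. If $p\ge5$, the curves $F_\lambda$ with $\lambda\ne0$ are smooth cubics and $h=2$; the polynomial $u$ is not a $p$-generator, since otherwise $u-1$ would be one and its curve would be rational (Lemma~\ref{lem:structure}). So being line-like is not enough, and we have to read $h$ off the singularity of $C$. For an integer $N\ge1$ let $N'$ be its largest divisor prime to $p$.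

\emph{Step 1: a global count} (Sections~\ref{sec:pencil} and \ref{sec:tame}). The completed fibers fill a surface $V^\circ$, the plane together with one affine line at infinity, so $\chi_c(V^\circ)=1+1=2$. Counting along the pencil, a general fiber has Euler characteristic $2-h$, the base $\mathbb A^1$ has $\chi_c=1$, and the fiber $F_0$, which is homeomorphic to $\mathbb P^1$, has Euler characteristic $2$ and contributes an excess $h$. This gives
\[
2=(2-h)+h+(\text{excess of other fibers})+(\text{Swan conductors}).
\]
The last two terms are nonnegative, so they vanish. In particular the wild inertia group at $\lambda=0$ acts trivially on $H^1$ of the geometric generic fiber. For the cusp with $p\ge5$ one sees this directly: after the base change $\lambda=\sigma^6$, the substitution $X=\sigma^2X_1$, $Y=\sigma^3Y_1$ turns the family into the constant family $Y_1^2=X_1^3+1$, so the inertia group acts through $\mu_6$.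

\emph{Step 2: a local computation} (Sections~\ref{sec:nearby} and \ref{sec:branch}). Near a general point of a curve along which a function $f$ vanishes to order $N$, we have $f=g^N$ up to a unit, and $T^{N'}=g^N$ splits into $N'$ sheets; so $Z^t$ has $N'$ components, and each turns out to be acyclic. At a crossing of two such curves the Euler characteristic is $0$. Hence $\tau_P=\sum N_i'\chi_c(D_i^\circ)$, where the $D_i$ are the exceptional curves of an embedded resolution, $N_i=\operatorname{ord}_{D_i}u$, and $D_i^\circ$ is $D_i$ minus the crossings. For the cusp, blowing up the origin gives $D_1$ with $N_1=2$, and the strict transform $y_1^2=X$ (with $y_1=Y/X$) is smooth and tangent to $D_1=\{X=0\}$. The second blow-up gives $N_2=2+1=3$, and $D_1$, $D_2$ and the strict transform pass through one point with distinct tangents. The third gives $N_3=2+3+1=6$. Now $D_1$, $D_2$ and the strict transform meet $D_3$ in three distinct points, so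
\[
\tau_0=2'\cdot1+3'\cdot1+6'\cdot(-1)=\begin{cases}1+3-3=1,&p=2,\\ 2+1-2=1,&p=3,\\ 2+3-6=-1,&p\ge5.\end{cases}
\]

\emph{Step 3: gluing} (Section~\ref{sec:global}). The local cohomologies are the stalks of a complex on $F_0$ whose global cohomology is the part of $H^*(V_{\bar K},\Lambda)$ fixed by wild inertia. By Step 1 this part is everything. Therefore
\[
2-h=\chi_c(F_0\setminus\{0,Q_0\})+\tau_0+1=\tau_0+1,
\]
where the last $1$ is the contribution of $Q_0$. This gives $h=0$ for $p=2,3$ and $h=2$ for $p\ge5$, as found above. In general $F_0$ is singular at $Q_0$, even for a line (Example~\ref{ex:infinity}), and the contribution of $Q_0$ has to be computed.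

\emph{Step 4: from $h=0$ to a $p$-generator} (Section~\ref{sec:generator}). If $h=0$, the generic fiber becomes line-like over the perfect closure of $k(u)$, and a $p$-power of its parameter gives $v$.

The point of using only roots of order prime to $p$ is that $\tau_P$ then depends on the abstract curve alone. For instance, if $p=2$ and $u_1$ is any polynomial with $R/u_1R\cong R/(Y^2-X^3)R$, then $\tau=1$ at the singular point of $\{u_1=0\}$, so $h=0$ for $u_1$, and $u_1$ is a $2$-generator.

\section{Conventions and standard facts}\label{sec:tools}

Until Section~\ref{sec:descent}, $k$ is an algebraically closed field of characteristic $p$ and $R=k[X,Y]$. We have $(NM)'=N'M'$. We fix an isomorphism $\mu_\ell(k)\cong\Lambda$ and omit Tate twists. We write $\chi$ and $\chi_c$ for the Euler characteristics of cohomology and of cohomology with compact support, with coefficients $\Lambda$ if no sheaf is named.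

\subsection*{Germs and branches}
A \emph{germ of a smooth surface} is the strict henselization $O$ at a closed point; as $k$ is algebraically closed, it is also the henselization. \emph{Parameters} $x,y$ are generators of $\mathfrak m_O$. They define an \'etale map from an \'etale neighborhood to $\mathbb A^2$, so $O$ is the henselization of $k[x,y]$ at the origin. A \emph{smooth curve germ} is $\{x=0\}$ with $x\in\mathfrak m_O\setminus\mathfrak m_O^2$. A reduced curve $F$ is \emph{unibranch} at $Q$ if its normalization has one point over $Q$; let $\operatorname{ord}_F$ be the valuation at this point. Then $(F\cdot\{x=0\})_Q=\operatorname{ord}_Fx$, and the multiplicity of $F$ at $Q$ is $\mu=\min(\operatorname{ord}_Fx,\operatorname{ord}_Fy)$ for any parameters $x,y$. After blowing up $Q$, the strict transform of $F$ meets the exceptional curve in one point, is unibranch there with intersection number $\mu$, and its intersection number with the strict transform of a smooth curve $E$ through $Q$ is $(F\cdot E)_Q-\mu$. We denote strict transforms by the same letter. A divisor has \emph{simple normal crossings} (SNC)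 if the components of its support are smooth and meet transversally, at most two at a point. By embedded resolution, finitely many point blow-ups make the total transform of a curve on a smooth surface SNC.

\subsection*{\'Etale cohomology}
We use the following facts.
\begin{enumerate}
\item[(E1)] \emph{Topological invariance.} An integral universal homeomorphism induces an equivalence of \'etale sites. Examples: $\operatorname{Spec}B\to\operatorname{Spec}B_1$ for rings $B^q\subseteq B_1\subseteq B$; a finite, birational, bijective map of integral curves over an algebraically closed field; purely inseparable extension of a base field.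
\item[(E2)] \emph{Limits.} Cohomology turns a filtered limit of quasi-compact quasi-separated schemes with affine transition maps into a colimit. For a limit $\tilde Y\to Y$ of finite \'etale Galois covers with profinite group $G$ there is the Hochschild--Serre spectral sequence $H^i(G,H^j(\tilde Y,\Lambda))\Rightarrow H^{i+j}(Y,\Lambda)$. If $G$ is pro-$p$, then $H^i(G,-)=0$ on $\Lambda$-modules for $i>0$, so $H^j(Y,\Lambda)=H^j(\tilde Y,\Lambda)^G$.
\item[(E3)] \emph{Proper base change.} If $f\colon W\to B$ is proper and $\mathcal K$ is a bounded below complex of $\Lambda$-sheaves on $W$, the stalk of $Rf_*\mathcal K$ at a geometric point $b$ is $R\Gamma(W_b,\mathcal K)$. In particular, if $B$ is strictly henselian with closed point $b$, then $R\Gamma(W,\mathcal K)=R\Gamma(W_b,\mathcal K)$.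
\item[(E4)] \emph{Curves over an algebraically closed field.} An affine curve has no cohomology in degrees $\ge2$. A proper curve has none in degrees $\ge3$, and $\dim H^2$ is the number of its irreducible components; for an integral proper curve $F$ the degree identifies $H^2(F,\Lambda)=\operatorname{Pic}(F)/\ell$ with $\Lambda$. A smooth projective curve of genus $g$ has $\dim H^1=2g$. Every finite \'etale cover of $\mathbb P^1$ is trivial.
\item[(E5)] \emph{Kummer classes.} $H^1(W,\Lambda)$ classifies $\Lambda$-torsors. A unit $g$ on $W$ defines the class $(g)$ of the torsor $T^\ell=g$, and $(g_1g_2)=(g_1)+(g_2)$. If $\operatorname{Pic}W=0$, then $g\mapsto(g)$ is an isomorphism $\mathcal O(W)^*/\ell\cong H^1(W,\Lambda)$.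
\item[(E6)] \emph{Purity.} If $D$ is a smooth divisor in a smooth $k$-scheme $W$, or a limit of such pairs along \'etale maps, there is the Gysin sequence
\[
\cdots\to H^{i-2}(D)\to H^i(W)\to H^i(W\setminus D)\xrightarrow{\ \partial\ }H^{i-1}(D)\to H^{i+1}(W)\to\cdots,
\]
with $\partial(g)=\pm1$ for an equation $g$ of $D$, and $\partial(\alpha\cup\beta)=\pm\alpha|_D\cup\partial\beta$ for $\alpha\in H^*(W)$.
\item[(E7)] \emph{Euler characteristics.} $\chi_c$ is additive for a decomposition into an open subset and its closed complement, and $\chi_c(\mathbb A^n)=1$. If $\tilde D\to D$ is a finite \'etale Galois cover of a smooth curve over $k$ of degree $m$ prime to $p$, then $\chi_c(\tilde D)=m\,\chi_c(D)$.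
\end{enumerate}
The last statement fails for degree $p$, as $x\mapsto x^p-x$ on $\mathbb A^1$ shows; the correction is measured by Swan conductors. For $\lambda\in\mathbb P^1(k)$ let $S_\lambda$ be the strict henselization of $\mathbb P^1$ at $\lambda$, let $K_\lambda$ be its function field, and let $K_\lambda^t$ be the extension generated by the $n$-th roots of a uniformizer for all $n$ prime to $p$. The field $K_\lambda$ is separable algebraic over the function field $K$ of $\mathbb P^1$, and we embed it in $K^{sep}\subseteq\bar K$. The \emph{wild inertia group} $\mathcal P_\lambda=\operatorname{Gal}(K^{sep}/K_\lambda^t)$ is a pro-$p$ group.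
\begin{enumerate}
\item[(E8)] \emph{Grothendieck--Ogg--Shafarevich formula} \cite{SGA5}. Let $M$ be a constructible $\Lambda$-sheaf on $\mathbb A^1_k$ whose geometric generic stalk $M_{\bar\eta}$ has dimension $h$. Then
\[
\chi_c(\mathbb A^1,M)=h-\sum_{\lambda\in k}\bigl(h-\dim M_\lambda+\mathrm{Sw}_\lambda M\bigr)-\mathrm{Sw}_\infty M,
\]
where all $\mathrm{Sw}_\lambda M\ge0$, and $\mathrm{Sw}_\lambda M=0$ if and only if $\mathcal P_\lambda$ acts trivially on $M_{\bar\eta}$.
\end{enumerate}
These two properties are all that we use about Swan conductors.

\section{The curve of a $p$-generator}\label{sec:structure}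

\begin{lemma}\label{lem:structure}
Let $w\in R$ be a $p$-generator. Then $w=cW^{p^e}$ with $c\in k^*$, $e\ge0$ and $W$ an irreducible $p$-generator, and $\operatorname{Spec}R/WR$ is line-like.
\end{lemma}

\begin{proof}
Let $R^q\subseteq R_1=k[w,v]\subseteq R$. The map $\operatorname{Spec}R\to\operatorname{Spec}R_1$ is a finite universal homeomorphism, and $\{w=0\}$ is a line in $\operatorname{Spec}R_1$. So the zero set of $w$ in $\operatorname{Spec}R$ is irreducible, and $w=cW^m$ with $W$ irreducible. The prime $WR\cap R_1$ has height one and contains the prime element $w$ of $R_1$, so it equals $wR_1$. Hence the $W$-adic valuation restricts on $R_1$ to a multiple of the $w$-adic valuation, and the factor is $m$, the value at $w$. Since $W^q\in R_1$ has value $q$, we get $m\mid q$, so $m=p^e$. As $k[W,v]\supseteq k[w,v]$, the polynomial $W$ is a $p$-generator.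

Now replace $w$ by $W$, so that $R_1=k[W,v]$, and put $A=R/WR$. By the above $WR\cap R_1=WR_1$, so $A$ contains the polynomial ring $R_1/WR_1=k[\bar v]$, and $A^q\subseteq k[\bar v]$. Thus $\operatorname{Frac}A$ is purely inseparable over $k(\bar v)$, of finite degree $p^s$ say. It is contained in $k(\bar v)^{1/p^s}$, which equals $k(\bar v^{1/p^s})$ because $k$ is perfect, and the degrees agree; so $\operatorname{Frac}A=k(\bar v^{1/p^s})$. As $A$ is integral over $k[\bar v]$, its normalization is $k[\bar v^{1/p^s}]$. The spectrum of this ring maps onto $\operatorname{Spec}A$, and injectively because the composite to $\operatorname{Spec}k[\bar v]$ is bijective.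
\end{proof}

\section{The pencil at infinity}\label{sec:pencil}

In Sections~\ref{sec:pencil}, \ref{sec:tame}, \ref{sec:global} and \ref{sec:generator}, $u\in R$ is irreducible and $C=\operatorname{Spec}R/uR$ is line-like. To use proper base change we need a proper model of $u\colon\mathbb A^2\to\mathbb A^1$. Since the normalization of $C$ is $\mathbb A^1$, the curve $C$ has one place at infinity, and we resolve the indeterminacy of $u$ by blowing up along this place. The danger is that some exceptional curve becomes a zero of $u$, so that the fiber over $0$ is larger than the closure of $C$. A divisibility property excludes this, and it also controls the horizontal curve at infinity.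

\begin{proposition}\label{prop:pencil}
There are a smooth projective surface $V\supset\mathbb A^2$, whose boundary $B=V\setminus\mathbb A^2$ is an SNC tree of curves $\mathbb P^1$, and a component $H$ of $B$ with the following properties. Let $\Delta$ be the union of the other components, $F_0$ the closure of $C$, and $d=(F_0\cdot H)$.
\begin{enumerate}
\item[(i)] $\operatorname{ord}_Hu=0$, and $u$ has a pole along each component of $\Delta$, of order divisible by $d$.
\item[(ii)] $\Delta$ is a connected tree, and $H\cap\Delta$ is one point.
\item[(iii)] $F_0\cap B$ is one point $Q_0\in H\setminus\Delta$, at which $F_0$ is unibranch. The function $u$ is a morphism $V\to\mathbb P^1$ with $u^{-1}(0)=F_0$ reduced and $u^{-1}(\infty)_{red}=\Delta$.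
\end{enumerate}
\end{proposition}

\begin{proof}
Start with $V_0=\mathbb P^2$. Given $V_j\supset\mathbb A^2$ with boundary $B_j$, let $C_j$ be the closure of $C$. It meets $B_j$ in one point $q_j$ and is unibranch there, of multiplicity $\mu$. Write
\[
\operatorname{div}(u)=C_j-\sum_{E\subseteq B_j}m_EE,\qquad c_E=(C_j\cdot E).
\]
As long as all $m_E>0$, let $V_{j+1}$ be the blow-up of $q_j$. Each $B_j$ is an SNC tree of curves $\mathbb P^1$. Its components form a basis of $\operatorname{Pic}V_j$, because $\operatorname{Pic}\mathbb A^2=0$ and $R^*=k^*$, and the intersection form on $\operatorname{Pic}V_j$ is unimodular, being diagonal with entries $\pm1$ in the basis given by a line and the total transforms of the exceptional curves. The process stops, since $C_{j+1}^2=C_j^2-\mu^2$ while $C_j^2=\sum m_Ec_E>0$ whenever all $m_E>0$.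

Call $q_j$ \emph{free} if it lies on one component of $B_j$ and \emph{satellite} if it lies on two. We show by induction that at a satellite point $q_j\in E\cap E'$, with data $(c,m)$ for $E$ and $(c',m')$ for $E'$,
\begin{equation}\label{eq:satellite}
m\ge c'\quad\text{and}\quad m'\ge c,
\end{equation}
and we determine when a new coefficient can fail to be positive. The point $q_0$ is free.

\emph{Free case.} Let $q_j\in E$ with data $(c,m)$. Let $e\in\operatorname{Pic}V_j$ be the class with $e\cdot E=1$ and $e\cdot E_i=0$ for the other components $E_i$; it exists by unimodularity. The classes $C_j$ and $ce$ have the same intersection numbers with a basis, so $\sum m_{E_i}E_i\sim C_j\sim ce$. Hence \emph{$c$ divides all coefficients $m_{E_i}$}, and in particular $m\ge c\ge\mu$. The new curve $E_1$ has data $(\mu,m-\mu)$, and $E$ has data $(c-\mu,m)$. If $\mu<c$, then $m-\mu>0$, the next point is $E\cap E_1$, and \eqref{eq:satellite} holds since $m\ge\mu$ and $m-\mu\ge c-\mu$. If $\mu=c$, the curve leaves $E$, the next point is free on $E_1$, and $m-\mu\ge0$ with equality exactly when $\mu=c=m$.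

\emph{Satellite case.} The equations of $E,E'$ are parameters, so $\mu=\min(c,c')$; by symmetry let $c\ge c'$. The new curve $E''$ has data $(c',m'')$ with $m''=m+m'-c'\ge m'\ge c>0$ by \eqref{eq:satellite}. If $c>c'$, the next point is $E\cap E''$ with data $(c-c',m)$ and $(c',m'')$, and \eqref{eq:satellite} persists because $m\ge c'$ and $m''\ge c-c'$. If $c=c'$, the next point is free on $E''$.

So the last step is a free step with $\mu=c=m$. Let $V$ be the resulting surface and $H=E_1$. Then $m_H=0$ and $d=\mu=c$ divides the other coefficients, which are positive; this is (i). The curve $H$ meets only $E$, and $\Delta$ is isomorphic to the previous boundary; this is (ii). Finally $c_E=c-\mu=0$, so $F_0\cap\Delta=\emptyset$. The divisors of zeros and poles of $u$ are $F_0$ and $\sum_{E\subseteq\Delta}m_EE$; they are disjoint, which gives (iii).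
\end{proof}

\begin{lemma}\label{lem:regular}
The extension $k(X,Y)/k(u)$ is regular: it is separable, and $k(u)$ is algebraically closed in $k(X,Y)$. Hence $u\colon V\to\mathbb P^1$ has connected fibers and a geometrically integral generic fiber.
\end{lemma}

\begin{proof}
Let $V\to B'\to\mathbb P^1$ be the Stein factorization: $B'$ is the normal curve whose function field is the algebraic closure of $k(u)$ in $k(X,Y)$, and $V\to B'$ has connected fibers. Since $F_0$ is irreducible, one point of $B'$ lies over $0$; since $F_0$ is reduced, its ramification index is $1$. So $B'\to\mathbb P^1$ has degree $1$. For separability, note that $u\notin k[X^p,Y^p]=R^p$ as $u$ is irreducible, so $\partial_Xu\ne0$, say. Then $X$ is a simple root of the polynomial $u(Z,Y)-u$ over $k(u,Y)$, and $k(X,Y)$ is separable algebraic over $k(u,Y)$.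
\end{proof}

\begin{lemma}\label{lem:power}
The number $d$ is a power $p^e$ of $p$. Every geometric fiber of $u$ over $\mathbb A^1$ meets $B$ in exactly one point, which lies on $H$.
\end{lemma}

\begin{proof}
Suppose that a prime $\ell_1\ne p$ divides $d$. On $W=V\setminus F_0$ the function $s=1/u$ is regular, defines a proper map to $\mathbb A^1$, and vanishes along the components of $\Delta$ to orders divisible by $\ell_1$. Let $\tilde W$ be the normalization of $W$ in $k(V)\otimes_{k(s)}k(\sigma)$, where $\sigma^{\ell_1}=s$. By Lemma~\ref{lem:regular} this algebra is a field of degree $\ell_1$ over $k(V)$ and a regular extension of $k(\sigma)$. Locally $s=\varepsilon g^{\ell_1}$ with $\varepsilon$ a unit, so $\tilde W$ is obtained by adjoining $\varepsilon^{1/\ell_1}=\sigma/g$, and $\tilde W\to W$ is finite \'etale of degree $\ell_1$. The map $\sigma\colon\tilde W\to\mathbb A^1$ is proper, $\tilde W$ is normal, and $k(\sigma)$ is algebraically closed in $k(\tilde W)$; by Stein factorization its fibers are connected. But the fiber over $\sigma=0$ is, as a topological space, an \'etale cover of $\Delta$ of degree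 $\ell_1$. Such a cover is trivial on each component by (E4), and the trivializations glue because $\Delta$ is a tree. So the fiber is disconnected, a contradiction.

The function $u|_H$ on $H\cong\mathbb P^1$ has a single zero $Q_0$, of order $d$, and a single pole $H\cap\Delta$. So $u|_H=ct^{p^e}$ for a coordinate $t$ on $H$, and this map is bijective on geometric points.
\end{proof}

For $\ell_1=p$ the argument gives nothing, since $\sigma^p=s$ is purely inseparable, and indeed $d>1$ occurs.

\begin{example}\label{ex:infinity}
Take $p=2$, $s=3$ in Example~\ref{ex:line}: $u=Y^4+X^6+X$, parametrized by $(t^4,t^6+t)$. At the point $[0:1:0]$ the parameters $X/Y$ and $1/Y$ have orders $2$ and $6$, so the multiplicity is $2$. The closure of $C$ is a rational sextic, of arithmetic genus $10$ and smooth in $\mathbb A^2$, so $\sum\mu(\mu-1)/2=10$ over the infinitely near points; as multiplicities do not increase, the first ten points have $\mu=2$. Thus $C_j^2=36-4j$ for $j\le10$. The process runs only while $C_j^2>0$ and ends with $F_0^2=0$, so it ends at $j=9$. Hence $d=2$, and $F_0$ has a double point at $Q_0$.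
\end{example}

From now on $K=k(u)$, $V^\circ=V\setminus\Delta$, and $\bar u\colon V^\circ\to\mathbb A^1$ is the proper map induced by $u$. By Lemmas~\ref{lem:regular} and \ref{lem:power}, $V_{\bar K}=V^\circ\times_{\mathbb A^1}\operatorname{Spec}\bar K$ is an integral projective curve, equal to $\operatorname{Spec}(R\otimes_{k[u]}\bar K)$ plus one point.

\section{Tameness at $0$}\label{sec:tame}

Let $F_\lambda=\bar u^{-1}(\lambda)$, let $r_\lambda$ be the number of its irreducible components, and let $M=R^1\bar u_*\Lambda$, a constructible sheaf on $\mathbb A^1$. By (E3), $M_{\bar\eta}=H^1(V_{\bar K},\Lambda)$ has dimension $h$, and $M_\lambda=H^1(F_\lambda,\Lambda)$; put $h_\lambda=\dim M_\lambda$. To draw a conclusion from (E8) we need the sign of $h-h_\lambda$. The irreducibility of $u$ enters through the following observation: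
\begin{equation}\label{eq:nopower}
\text{if }\ u-\lambda=cg^r\ \text{ with }c\in k^*,\ g\in R\setminus k,\ r\ge1,\ \text{ then }r=1.
\end{equation}
Indeed, $cZ^r+\lambda\in k[Z]$ is a product of $r$ linear factors, so $u=cg^r+\lambda$ is a product of $r$ nonconstant polynomials.

\begin{lemma}\label{lem:specialization}
We have $h_0=0$, and $h_\lambda\le h$ for every $\lambda\in k$.
\end{lemma}

\begin{proof}
The normalization $\mathbb P^1\to F_0$ is bijective, because $C$ is line-like and $F_0$ is unibranch at $Q_0$. So $h_0=0$ by (E1).

Fix $\lambda$, and put $V_S=V^\circ\times_{\mathbb A^1}S_\lambda$, a regular scheme with generic fiber $V_{K_\lambda}$. By (E3), $M_\lambda=H^1(V_S,\Lambda)$. We show that $H^1(V_S,\Lambda)\to H^1(V_{\bar K},\Lambda)$ is injective. Let $\alpha$ be in the kernel. As $V_{\bar K}$ is connected, Hochschild--Serre gives an exact sequence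
\[
0\to H^1(K_\lambda,\Lambda)\to H^1(V_{K_\lambda},\Lambda)\to H^1(V_{\bar K},\Lambda).
\]
By (E5), $H^1(K_\lambda,\Lambda)=K_\lambda^*/\ell$ is generated by the class of the uniformizer $u-\lambda$, since units of a strictly henselian ring are $\ell$-th powers. Suppose $\alpha|_{V_{K_\lambda}}\ne0$. After scaling $\alpha$, the cover $T^\ell=u-\lambda$ of $V_{K_\lambda}$ extends to an \'etale cover of $V_S$. At the generic point of a component of $F_\lambda$ of multiplicity $m$ this cover is unramified, so the valuation $m/\ell$ of $T$ is an integer. Every component of $F_\lambda$ meets $\mathbb A^2$, because $u|_H$ is not constant. Hence $u-\lambda=cg^\ell$ with $g\in R\setminus k$, contradicting \eqref{eq:nopower}. So the torsor $\alpha$ has a section over the dense open subset $V_{K_\lambda}$; since $V_S$ is normal and the torsor is finite over it, the section extends, and $\alpha=0$.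
\end{proof}

\begin{proposition}\label{prop:tame}
The wild inertia group $\mathcal P_0$ acts trivially on $H^*(V_{\bar K},\Lambda)$, and $u-\lambda$ is irreducible for every $\lambda\in k$.
\end{proposition}

\begin{proof}
We compute $\chi_c(V^\circ)$ in two ways. First, $V^\circ=\mathbb A^2\sqcup(H\setminus\Delta)$ with $H\setminus\Delta\cong\mathbb A^1$, so $\chi_c(V^\circ)=2$. Second, $\bar u$ is proper, so the Leray spectral sequence gives $\chi_c(V^\circ)=\sum_{i=0}^2(-1)^i\chi_c(\mathbb A^1,R^i\bar u_*\Lambda)$.

The geometric fibers are connected, so $R^0\bar u_*\Lambda=\Lambda$ and its $\chi_c$ is $1$. The stalk of $R^2\bar u_*\Lambda$ at $\lambda$ has dimension $r_\lambda$. Let $U\subseteq\mathbb A^1$ be a dense open set over which all geometric fibers are integral; it exists since $V_{\bar K}$ is integral. The class $c_1(\mathcal O(H))\in H^2(V^\circ,\Lambda)$ defines a map $\Lambda\to R^2\bar u_*\Lambda$. At a geometric point of $U$ with fiber $F$, it is multiplication by $\deg\mathcal O(H)|_F=(F_0\cdot H)=p^e$ under the identification (E4), and $p^e\ne0$ in $\mathbb F_\ell$. So $R^2\bar u_*\Lambda$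 is constant of rank one on $U$, and by additivity
\[
\chi_c(\mathbb A^1,R^2\bar u_*\Lambda)=\chi_c(U)+\sum_{\lambda\notin U}r_\lambda=1+\sum_{\lambda\in k}(r_\lambda-1).
\]
In particular $\mathcal P_0$ acts trivially on $H^0$ and $H^2$ of $V_{\bar K}$. Applying (E8) to $M$, we obtain
\[
2=(2-h)+\sum_{\lambda\in k}(r_\lambda-1)+\sum_{\lambda\in k}\bigl(h-h_\lambda+\mathrm{Sw}_\lambda M\bigr)+\mathrm{Sw}_\infty M .
\]
By Lemma~\ref{lem:specialization} the term $h-h_0$ equals $h$, so that
\[
0=\sum_{\lambda\in k}(r_\lambda-1)+\sum_{\lambda\ne0}(h-h_\lambda)+\sum_{\lambda\in\mathbb P^1(k)}\mathrm{Sw}_\lambda M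
\]
with all summands nonnegative. Hence $\mathrm{Sw}_0M=0$, which is the first claim for $H^1$, and $r_\lambda=1$ for all $\lambda$. The latter means $u-\lambda=cg^r$ with $g$ irreducible, and $r=1$ by \eqref{eq:nopower}.
\end{proof}

The equality $h_0=0$ is the decisive use of the hypothesis that $C$ is line-like. With $h_0>0$ the same count would only bound the sum of the nonnegative terms by $h_0$.

\section{Tame nearby cycles}\label{sec:nearby}

We now compute the $\mathcal P_0$-invariant part of $H^*(V_{\bar K},\Lambda)$ from local data on $F_0$. Let $Z$ be a smooth surface over $k$ and $f$ a regular function on $Z$ that is a non-zero-divisor. Put $Z_0=f^{-1}(0)$, with inclusion $i\colon Z_0\to Z$, and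
\[
j_t\colon Z^t_f=\varprojlim_{p\nmid n}\ (Z\setminus Z_0)[T_n]/(T_n^n-f)\longrightarrow Z,\qquad\psi^t_f=i^*Rj_{t*}\Lambda .
\]
The complex $\psi_f^t$ on $Z_0$ is the complex of \emph{tame nearby cycles}. Its formation commutes with \'etale localization on $Z$, and by (E2) its stalk at a closed point $x\in Z_0$ is $R\Gamma(Z^t(\mathcal O^{sh}_{Z,x},f),\Lambda)$.

\subsection*{Dependence on the curve only}
An isomorphism of curves determines their equations at best up to a unit. The tame tower does not see units, because they have roots of all orders prime to $p$.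

\begin{lemma}\label{lem:unit}
If $\varepsilon\in O^*$, then $Z^t(O,\varepsilon f)\cong Z^t(O,f)$.
\end{lemma}

\begin{proof}
For $p\nmid n$, Hensel's lemma gives $n$ distinct $n$-th roots of $\varepsilon$ in $O$. An inverse limit of nonempty finite sets is nonempty, so there are $\varepsilon_n\in O^*$ with $\varepsilon_n^n=\varepsilon$ and $\varepsilon_{nm}^m=\varepsilon_n$. The substitutions $T_n\mapsto\varepsilon_nT_n$ define the isomorphism.
\end{proof}

\begin{lemma}\label{lem:germ}
Let $O_1,O_2$ be germs of smooth surfaces, $0\ne f_i\in\mathfrak m_i^2$, and let $\bar\varphi\colon O_1/f_1\to O_2/f_2$ be a $k$-isomorphism. Then $Z^t(O_1,f_1)\cong Z^t(O_2,f_2)$. Consequently, an isomorphism of plane curves $C_1\cong C_2$ over $k$ preserves the numbers $\tau_P$ at singular points.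
\end{lemma}

\begin{proof}
Let $x,y$ be parameters of $O_1$, and lift $\bar\varphi(\bar x),\bar\varphi(\bar y)$ to $x_2,y_2\in\mathfrak m_2$. Since $O_1$ is the henselization of $k[x,y]$ at the origin, a local homomorphism from $k[x,y]_{(x,y)}$ to a henselian local ring extends uniquely to $O_1$. So there is a local $k$-homomorphism $\varphi\colon O_1\to O_2$ with $x\mapsto x_2$, $y\mapsto y_2$, and the two maps $O_1\to O_2/f_2$ induced by $\varphi$ and by $\bar\varphi$ coincide, because they agree on $x,y$ and $O_2/f_2$ is henselian. As $f_i\in\mathfrak m_i^2$, the cotangent space of $O_i/f_i$ is $\mathfrak m_i/\mathfrak m_i^2$, so $x_2,y_2$ are parameters of $O_2$. Then $O_2$ is the henselization of $k[x_2,y_2]$ at the origin, and $\varphi$ is an isomorphism. We have $\varphi(f_1)\in(f_2)$, and in $O_1/f_1\to O_2/\varphi(f_1)\to O_2/f_2$ the first arrow and the composite $\bar\varphi$ are isomorphisms. So $(\varphi(f_1))=(f_2)$, and Lemma~\ref{lem:unit} applies.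

For the last statement, $O_i/f_i$ is the henselization of the local ring of $C_i$, and $f_i\in\mathfrak m_i^2$ exactly at singular points.
\end{proof}

\subsection*{Normal crossings}

\begin{lemma}\label{lem:nc}
Let $O$ be a germ of a smooth surface with parameters $g_1,g_2$, and let $\varepsilon\in O^*$.
\begin{enumerate}
\item[(i)] If $f=g_1^N$ with $N=N'p^a\ge1$, then $Z^t(O,f)$ has $N'$ connected components, on which $T_{N'}/g_1^{p^a}$ takes the $N'$ values $\zeta\in\mu_{N'}$, and each has cohomology $\Lambda$ in degree $0$ only. Thus $\tau(O,\varepsilon g_1^N)=N'$.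
\item[(ii)] If $f=\varepsilon g_1^{N_1}g_2^{N_2}$ with $N_1,N_2\ge1$, then the cohomology of $Z^t(O,f)$ is finite-dimensional and $\tau(O,f)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:unit} we take $\varepsilon=1$. Apply (E6) to $\{g_1=0\}$ in $\operatorname{Spec}O$ and in $\operatorname{Spec}O/g_2$. Strictly henselian rings have cohomology $\Lambda$ in degree $0$ only, so
\begin{equation}\label{eq:punctured}
H^*(O[1/g_1])\text{ and }H^*((O/g_2)[1/g_1])\text{ are }\Lambda,\ \Lambda\cdot(g_1),\ 0\text{ in degrees }0,\ 1,\ \ge2.
\end{equation}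
For $p\nmid n$, the rings $O[g_1^{1/n}]$ and $O[g_1^{1/n},g_2^{1/n}]$ are again germs of smooth surfaces, with parameters $g_1^{1/n},g_2$ and $g_1^{1/n},g_2^{1/n}$.

(i) Write $g=g_1$. For $n=N'n_1$ prime to $p$ we have $T_n^{n_1}=T_{N'}$ and
\[
T_n^n-g^N=\prod_{\zeta\in\mu_{N'}}\bigl(T_n^{n_1}-\zeta g^{p^a}\bigr),
\]
with pairwise comaximal factors over $O[1/g]$. After rescaling $T_n$ by an $n_1$-th root of $\zeta$, a factor defines $O[1/g][T]/(T^{n_1}-g^{p^a})$. Choose integers with $\alpha p^a+\beta n_1=1$ and put $\gamma=T^\alpha g^\beta$. Then $\gamma^{n_1}=g$ and $\gamma^{p^a}=T$, so this ring is $O[g^{1/n_1}][1/g]$. In the limit, $Z^t(O,f)$ is a disjoint union of $N'$ copies of $\varprojlim\operatorname{Spec}O[g^{1/n}][1/g]$, indexed by $\zeta$. By \eqref{eq:punctured}, at level $n$ the only higher cohomology is generated by $(g^{1/n})$, and $(g^{1/n})=\ell\,(g^{1/n\ell})=0$ at level $n\ell$. Now use (E2).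

(ii) Put $Y=\operatorname{Spec}O[1/g_1g_2]$. By \eqref{eq:punctured}, the Gysin sequence of $\{g_2=0\}\subset\operatorname{Spec}O[1/g_1]$ breaks up into
\[
0\to\Lambda\cdot(g_1)\to H^1(Y)\xrightarrow{\partial}\Lambda\to0,\qquad \partial\colon H^2(Y)\cong\Lambda\cdot(g_1),\qquad H^i(Y)=0\ \ (i\ge3).
\]
Since $\partial(g_2)=\pm1$ and $\partial((g_1)\cup(g_2))=\pm(g_1)$, the group $H^1(Y)$ is generated by $(g_1),(g_2)$ and $H^2(Y)$ by $(g_1)\cup(g_2)$. The same holds for $Y_n=\operatorname{Spec}O[g_1^{1/n},g_2^{1/n}][1/g_1g_2]$ with its own parameters, and all these classes die in $Y_{n\ell}$. So $Y^\infty=\varprojlim_{p\nmid n}Y_n$ has $R\Gamma(Y^\infty,\Lambda)=\Lambda$.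

Let $\Gamma=\varprojlim_{p\nmid n}\mu_n(k)\cong\prod_{l\ne p}\mathbb Z_l$, written additively. Then $Y^\infty\to Y$ is a $\Gamma^2$-torsor and $Z^t(O,f)\to Y$ is a $\Gamma$-torsor. The rule $T_n=(g_1^{1/n})^{N_1}(g_2^{1/n})^{N_2}$ defines a $Y$-morphism $Y^\infty\to Z^t(O,f)$ that is equivariant for $\phi\colon\Gamma^2\to\Gamma$, $(\gamma_1,\gamma_2)\mapsto N_1\gamma_1+N_2\gamma_2$. Let $\delta=\gcd(N_1,N_2)$. The image $\delta\Gamma$ of $\phi$ has finite index $\delta'$, and the kernel is $\Gamma\cdot(N_2/\delta,-N_1/\delta)\cong\Gamma$. So $Z^t(O,f)$ is the disjoint union of $\delta'$ translates of $Y^\infty/\ker\phi$. By Hochschild--Serre each has cohomology $H^*(\Gamma,\Lambda)=H^*(\mathbb Z_\ell,\mathbb F_\ell)$, which is $\Lambda$ in degrees $0$ and $1$ and zero otherwise.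
\end{proof}

To integrate along a curve we need the sheaf and not only its stalks.

\begin{lemma}\label{lem:stratum}
Let $D\subset Z$ be a smooth connected closed curve with $\operatorname{div}f=ND$, $N\ge1$. Then $\psi_f^t\cong\rho_*\Lambda$ for a $\mu_{N'}$-torsor $\rho\colon\tilde D\to D$. Hence $\chi_c(D,\psi^t_f)=N'\chi_c(D)$, and $\psi_f^t=\Lambda$ if $N=1$.
\end{lemma}

\begin{proof}
Let $N=N'p^a$. Locally $f=\varepsilon g^N$ with $g$ an equation of $D$, and on $Z\setminus D$ the substitution $T=g^{p^a}\theta$ turns $T^{N'}=f$ into $\theta^{N'}=\varepsilon$. So the normalization of $Z$ in the cover $\{T^{N'}=f\}$ is a $\mu_{N'}$-torsor $\rho\colon\tilde Z\to Z$, and $j_t$ factors as $Z_f^t\to\tilde Z\to Z$ through $T=T_{N'}$. Pulling back locally constant functions gives a map $\rho_*\Lambda\to Rj_{t*}\Lambda$. At a point of $D$ with germ $O$, the $N'$ sheets of $\tilde Z$ over $\operatorname{Spec}O$ are distinguished by the value of $\theta=T_{N'}/g^{p^a}$. By Lemma~\ref{lem:nc}(i), applied after absorbing $\varepsilon$ as in Lemma~\ref{lem:unit}, so are the components of $Z^t(O,f)$, and these are acyclic.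 So the map is an isomorphism on stalks along $D$. Finally $\tilde D=\rho^{-1}(D)$ is a disjoint union of connected Galois covers whose groups are subgroups of $\mu_{N'}$, and (E7) gives $\chi_c(\tilde D)=N'\chi_c(D)$.
\end{proof}

\begin{proposition}\label{prop:resolution}
Let $x\in Z_0$, and let $\pi\colon Z'\to Z$ be a composite of at least one point blow-up over $x$ such that $\operatorname{div}(f\circ\pi)$ is SNC near $\pi^{-1}(x)=\bigcup D_i$. Put $N_i=\operatorname{ord}_{D_i}f$, and let $D_i^\circ$ be $D_i$ minus the other $D_j$ and the strict transform of $Z_0$. Then the stalk $(\psi_f^t)_x$ has finite-dimensional cohomology, and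
\begin{equation}\label{eq:resolution}
\tau(\mathcal O^{sh}_{Z,x},f)=\sum_iN_i'\,\chi_c(D_i^\circ).
\end{equation}
\end{proposition}

\begin{proof}
Since $\pi$ is an isomorphism where $f\ne0$, we have $j_t=\pi\circ j_t'$ with $j'_t$ the map attached to $f\circ\pi$. So $Rj_{t*}\Lambda=R\pi_*Rj'_{t*}\Lambda$, and (E3) gives $(\psi_f^t)_x=R\Gamma(\pi^{-1}(x),\psi^t_{f\circ\pi})$. The proper curve $\pi^{-1}(x)$ is the union of the $D_i^\circ$ and finitely many points where two components of $\operatorname{div}(f\circ\pi)$ cross. Lemma~\ref{lem:stratum}, applied to $D_i^\circ$ in the complement of the other components, and Lemma~\ref{lem:nc}(ii) give finiteness and, by additivity, the formula.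
\end{proof}

Such a $\pi$ exists by embedded resolution. Formula \eqref{eq:resolution} also shows that $\tau_P$ does not depend on $\ell$.

\subsection*{The case of a $p$-generator}

\begin{lemma}\label{lem:generatortau}
If $w\in R$ is an irreducible $p$-generator and $P$ is a point of $\{w=0\}$, then $R\Gamma(Z^t(\mathcal O^{sh}_{\mathbb A^2,P},w),\Lambda)=\Lambda$; so $\tau_P=1$.
\end{lemma}

\begin{proof}
Let $R^q\subseteq R_1=k[w,v]\subseteq R$, let $P_1\in\operatorname{Spec}R_1$ be the image of $P$, and let $O,O_1$ be the germs at $P,P_1$. The ring $R\otimes_{R_1}O_1$ is finite over the henselian ring $O_1$, so it is the product of the henselizations of $R$ at the points over $P_1$; as $P$ is the only such point, it equals $O$. Hence $Z^t(O,w)\to Z^t(O_1,w)$ is a base change of $\operatorname{Spec}R\to\operatorname{Spec}R_1$, an integral universal homeomorphism. In $O_1$ the elements $w$ and $v-v(P_1)$ are parameters. Apply (E1) and Lemma~\ref{lem:nc}(i) with $N=1$.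
\end{proof}

\section{The invariant of a branch}\label{sec:branch}

At the point $Q_0$ we know only that $F_0$ is unibranch and meets the smooth curve $H$ with intersection number $p^e$. This suffices to evaluate \eqref{eq:resolution}. We resolve the branch in stages, each of which follows the Euclidean algorithm on a pair $(a,b)$ of orders, and keep track of the multiplicities. Only two curves of each stage contribute, with opposite signs, and the ratio of their multiplicities divides $(F\cdot H)$.

\begin{proposition}\label{prop:branch}
Let $Q$ be a point of a smooth surface with germ $O$, let $F=\{f=0\}$ be a reduced curve that is unibranch at $Q$, and let $H\ne F$ be a smooth curve germ through $Q$, with $a_0=(F\cdot H)_Q$. There are $r\ge0$ and integers $n_1,\dots,n_r\ge2$, $\beta_1,\dots,\beta_r\ge1$ with $n_1\cdots n_r=a_0$ and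
\begin{equation}\label{eq:branch}
\tau(O,f)=a_0'+\sum_{i=1}^r\beta_i'\,(1-n_i').
\end{equation}
In particular, $\tau(O,f)=1$ if $a_0$ is a power of $p$. If $a_0>1$, $H=\{x=0\}$, and $x,y$ are parameters with $b=\operatorname{ord}_Fy$ prime to $a_0$, then one can take $r=1$, $n_1=a_0$, $\beta_1=b$.
\end{proposition}

\begin{proof}
If $a_0=1$, then $F$ is smooth at $Q$, and $\tau=1$ by Lemma~\ref{lem:nc}(i); take $r=0$. Let $a_0>1$. After \'etale localization $H$ is a curve on the surface. By the \emph{configuration} we mean $H$, $F$ and the exceptional curves created so far. At the start of a stage, the point of $F$ over $Q$ lies on exactly one other curve $E$ of the configuration; put $a=(F\cdot E)$ and $N=\operatorname{ord}_Ef$. Initially $E=H$, $a=a_0$, $N=0$. If $a=1$, then $F$ is smooth and transversal to $E$, the total transform of $\operatorname{div}f$ is SNC, and we stop. Let $a>1$.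

\emph{Coordinates.} Let $E=\{x=0\}$, so $\operatorname{ord}_Fx=a$. We claim that there is $y$ such that $x,y$ are parameters and $b=\operatorname{ord}_Fy$ is finite and not divisible by $a$. Start with any complementary parameter $y$. Then $b<\infty$, since $F=\{y=0\}$ would give $a=1$. If $a\mid b$, replace $y$ by $y-c_0x^{b/a}$, with $c_0\in k^*$ chosen to cancel the leading term along $F$; this increases $b$. If this never ended, we would have $y=\varphi(x)$ in the completed normalization $k[[t]]$ for a power series $\varphi$; the completed local ring of $F$ would be $k[[x]]$, which is normal and so equals $k[[t]]$, giving $a=1$. Put $\delta=\gcd(a,b)<a$, and let $G=\{y=0\}$, an auxiliary germ that is not part of the configuration. Locally $f$ is a unit times $x^Nf_1$, where $f_1$ is an equation of the strict transform $F$.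

\emph{Blow-ups.} We label the curves of the stage by vectors, $E=A_{(1,0)}$ and $G=A_{(0,1)}$, and maintain the following situation. The point of $F$ is $A_v\cap A_{v'}$, where $A_v=\{\xi=0\}$ and $A_{v'}=\{\xi'=0\}$ for parameters $\xi,\xi'$, and
\[
\det(v,v')=1,\quad x=\xi^{v_1}\xi'^{v'_1},\quad y=\xi^{v_2}\xi'^{v_2'},\quad c=\operatorname{ord}_F\xi>0,\quad c'=\operatorname{ord}_F\xi'>0.
\]
Taking orders gives $(a,b)=cv+c'v'$. Blow up the point and label the exceptional curve $A_{v+v'}$. If $c>c'$, then $F$ passes through $A_v\cap A_{v+v'}$, where the parameters $\xi/\xi',\xi'$ have orders $c-c',c'$; moreover $x=(\xi/\xi')^{v_1}\xi'^{v_1+v_1'}$, $y=(\xi/\xi')^{v_2}\xi'^{v_2+v_2'}$ and $\det(v,v+v')=1$. If $c<c'$, then $F$ passes through $A_{v+v'}\cap A_{v'}$, where $\xi,\xi'/\xi$ have orders $c,c'-c$, and the situation is reproduced with $(v+v',v')$. The sum $c+c'$ decreases, so we reach $c=c'$. Then $(a,b)=c(v+v')$ with $v+v'$ primitive, so $c=\delta$ and $v+v'=(a/\delta,b/\delta)$. Call the new curve $D$. As $\xi/\xi'$ has order $0$, $F$ meets $D$ at a point not on $A_v$ or $A_{v'}$, with $(F\cdot D)=\delta$.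 The stage ends, and the next one starts with $E:=D$, $a:=\delta$. We put $n=a/\delta\ge2$ and $\beta=N+b$. Since $a$ decreases, there are finitely many stages, and the product of their numbers $n$ is $a_0$.

\emph{Multiplicities.} We claim that $\operatorname{ord}_{A_v}f_1=\min(v_1b,v_2a)$ for all curves of the stage. For $E$ and $G$ both sides are $0$. At a blow-up as above, $(a,b)=cv+c'v'$ and $\det(v,v')=1$ give
\[
v_1b-v_2a=c'>0,\qquad v_2'a-v_1'b=c>0.
\]
By induction $\operatorname{ord}_{A_v}f_1=v_2a$ and $\operatorname{ord}_{A_{v'}}f_1=v_1'b$. The branch has multiplicity $\min(c,c')$ at the center, so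
\[
\operatorname{ord}_{A_{v+v'}}f_1=v_2a+v_1'b+\min(c',c)=\min\bigl((v_1+v_1')b,\,(v_2+v_2')a\bigr).
\]
This proves the claim, and $\operatorname{ord}_{A_v}x=v_1$ gives
\begin{equation}\label{eq:mult}
\operatorname{ord}_{A_v}f=v_1N+\min(v_1b,v_2a).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0)--(1.5,0); \draw[dotted,thick] (1.5,0)--(3,0); \draw (3,0)--(6,0);
\draw[dotted,thick] (6,0)--(7.5,0); \draw[dashed] (7.5,0)--(9,0); \draw (4.5,0)--(4.5,-1);
\foreach \x in {1.5,3,4.5,6,7.5} \fill (\x,0) circle (2pt);
\foreach \x in {0,9} \draw[fill=white] (\x,0) circle (2pt);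
\draw[fill=white] (4.5,-1) circle (2pt);
\node[above] at (0,0.1) {$E$}; \node[above] at (1.5,0.1) {$D_E$};
\node[above] at (4.5,0.1) {$D$}; \node[above] at (7.5,0.1) {$D_G$}; \node[above] at (9,0.1) {$G$};
\node[below] at (0,-0.1) {$(1,0)$}; \node[below] at (1.5,-0.1) {$(\alpha,1)$};
\node[below] at (7.5,-0.1) {$(1,\gamma)$}; \node[below] at (9,-0.1) {$(0,1)$};
\node[below] at (4.5,-1.1) {$F$, or the next stage};
\end{tikzpicture}
\caption{Dual graph of one stage in the resolution of a branch $F$: vertices are curves, edges are intersection points, and black vertices are the exceptional curves created in the stage. The auxiliary germ $G$ is not a component of the total transform, so $D_G$ has one neighbor, $D$ has three, and the other black vertices have two. The curve $D_E$ may equal $D$, but $D_G$ never does.}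
\label{fig:stage}
\end{figure}

\emph{Shape.} Each blow-up inserts $A_{v+v'}$ between two adjacent curves, so the curves of the stage form a chain from $E$ to $G$, ordered by increasing slope $v_2/v_1$, in which adjacent vectors have determinant $1$ (Figure~\ref{fig:stage}). The slope of $D$ is $b/a$. The neighbor $D_G$ of $G$ has $v_1=\det(v,(0,1))=1$, whereas $D$ has $v_1=n\ge2$. So $D_G\ne D$, its slope exceeds $b/a$, and \eqref{eq:mult} gives
\[
\operatorname{ord}_{D_G}f=N+b=\beta,\qquad\operatorname{ord}_Df=nN+ab/\delta=n\beta .
\]
In the final configuration let $D_i^*$ be the exceptional curve $D_i$ minus all other curves of the configuration, including $H$. Later stages blow up only points over the point of $F$ on $D$. So $D_G$ meets only its neighbor toward $D$, and $\chi_c(D_G^*)=1$. The curve $D$ meets its neighbor toward $E$ (possibly $E$), its neighbor toward $G$ (an exceptional curve), and either $F$ or the curve adjacent to it in the chain of the next stage, in three distinct points; so $\chi_c(D^*)=-1$. Every other curve created in the stage meets two curves, and $\chi_c=0$. Hence the stage contributes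 $\beta'-(n\beta)'=\beta'(1-n')$ to $\sum N_i'\chi_c(D_i^*)$.

\emph{The role of $H$.} Since $H$ is not a component of $\{f=0\}$, the sets $D_i^\circ$ of \eqref{eq:resolution} are the $D_i^*$ together with the one point where $H$ meets the exceptional locus. This point lies on the neighbor $D_E$ of $E=H$ in the first stage. Its vector is $(\alpha,1)$, because $\det((1,0),v)=v_2=1$, and its slope is at most $b/a_0$, so $a_0\le\alpha b$. With $N=0$, \eqref{eq:mult} gives $\operatorname{ord}_{D_E}f=a_0$. Restoring the point adds $a_0'$, and \eqref{eq:resolution} gives \eqref{eq:branch}.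

If $a_0$ is a power of $p$, then so is each $n_i$, and $a_0'=n_i'=1$. In the last case of the statement, the given $y$ serves in the first stage, with $\delta=1$ and $N=0$.
\end{proof}

For the cusp $Y^2=X^3$ with $H=\{X=0\}$ we have $(a,b)=(2,3)$, and the chain is $(1,0),(1,1),(2,3),(1,2),(0,1)$; the exceptional curves $D_E$, $D$, $D_G$ have multiplicities $2,6,3$, as in Section~\ref{sec:cusp}.

\section{The formula for $h$}\label{sec:global}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Let $\psi^t$ be the complex $\psi_u^t$ for the function $u$ on $V^\circ$; it lives on $F_0$. Put $V_S=V^\circ\times_{\mathbb A^1}S_0$. Since $u$ is a uniformizer of $S_0$, the polynomial $T^n-u$ is irreducible over $K_0$, and the pullback of the tower $(V^\circ)^t_u$ to $V_S$ is $V_{K_0^t}=V_S\times_{S_0}\operatorname{Spec}K_0^t$. By (E3) for the proper map $V_S\to S_0$,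
\[
R\Gamma(F_0,\psi^t)=R\Gamma(V_S,Rj_{t*}\Lambda)=R\Gamma(V_{K_0^t},\Lambda).
\]
By (E1) and (E2), $H^i(V_{K_0^t},\Lambda)=H^i(V_{\bar K},\Lambda)^{\mathcal P_0}$. By Proposition~\ref{prop:tame} this is all of $H^i(V_{\bar K},\Lambda)$, of dimensions $1,h,1$; this is where tameness is used.

Let $\Sigma=\operatorname{Sing}C\cup\{Q_0\}$. The curve $F_0\setminus\Sigma$ is smooth, hence isomorphic to $\mathbb P^1$ minus $|\Sigma|$ points because the normalization of $F_0$ is bijective, and $\psi^t=\Lambda$ on it by Lemma~\ref{lem:stratum}. The stalks at $\Sigma$ are finite by Proposition~\ref{prop:resolution}. Additivity gives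
\[
2-h=(2-|\Sigma|)+\tau(\mathcal O^{sh}_{V,Q_0},u)+\sum_{P\in\operatorname{Sing}C}\tau_P .
\]
At $Q_0$ the curve $F_0$ is reduced and unibranch, and $(F_0\cdot H)=p^e$ by Lemma~\ref{lem:power}. So $\tau(\mathcal O^{sh}_{V,Q_0},u)=1$ by Proposition~\ref{prop:branch}, and $h=\sum_{P\in\operatorname{Sing}C}(1-\tau_P)$.

It remains to show $1-\tau_P\ge0$. Let $O=\mathcal O^{sh}_{\mathbb A^2,P}$ and $p\nmid n$. The ring $O[T]/(T^n-u)$ is local, and it is a hypersurface, hence Cohen--Macaulay. It is \'etale over $O$ where $u\ne0$. At a generic point of $\{u=0\}$ the element $u$ is a uniformizer of $O$, because $C$ is reduced, so the ring is regular there with uniformizer $T$. By Serre's criterion it is normal, hence a domain. Therefore $H^0(Z^t(O,u),\Lambda)=\Lambda$. Next, $O$ is an algebra over $\mathcal O(S_0)$ and $Z^t(O,u)=\operatorname{Spec}(O\otimes_{\mathcal O(S_0)}K_0^t)$, so that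
\[
H^i(Z^t(O,u),\Lambda)=H^i\bigl(\operatorname{Spec}(O\otimes_{\mathcal O(S_0)}\bar K),\Lambda\bigr)^{\mathcal P_0}.
\]
Write $O$ as a filtered colimit of \'etale algebras over $R\otimes_{k[u]}\mathcal O(S_0)$. Then $\operatorname{Spec}(O\otimes\bar K)$ is a limit of affine curves over $\bar K$, \'etale over $\operatorname{Spec}(R\otimes_{k[u]}\bar K)$, and by (E2) and (E4) its cohomology vanishes in degrees $\ge2$. So $1-\tau_P=\dim H^1(Z^t(O,u),\Lambda)\ge0$.
\end{proof}

\section{From $h=0$ to a $p$-generator}\label{sec:generator}

\begin{proposition}\label{prop:generator}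
If $u$ is irreducible, $C$ is line-like and $h=0$, then $u$ is a $p$-generator.
\end{proposition}

We first find $z$ with $X^q,Y^q\in K[z]$ by studying the generic fiber; the parameter of its normalization is defined only over a purely inseparable extension of $K$, and raising it to a $p$-power brings it down to $K$. Then we modify $z$ fiber by fiber to remove denominators.

\begin{proof}
Put $A=K\otimes_{k[u]}R$, let $L=\bigcup_nK^{1/p^n}$ be the perfect closure of $K$, and write $A_{K'}=K'\otimes_KA$ for an extension $K'$ of $K$.

\emph{The generic fiber.} Let $\nu\colon\Gamma\to V_{\bar K}$ be the normalization and $0\to\Lambda\to\nu_*\Lambda\to\mathcal Q\to0$ the induced sequence; $\mathcal Q$ is a skyscraper sheaf, nonzero exactly at the points with more than one preimage. The map $H^0(V_{\bar K},\Lambda)\to H^0(\Gamma,\Lambda)$ is bijective and $H^1(V_{\bar K},\Lambda)=0$, so $H^0(\mathcal Q)=0$. Thus $\mathcal Q=0$, $\nu$ is bijective, and $H^1(\Gamma,\Lambda)=0$, so $\Gamma\cong\mathbb P^1$. As $\operatorname{Spec}A_{\bar K}$ is $V_{\bar K}$ minus one point, its normalization is $\mathbb A^1_{\bar K}$,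 mapping bijectively.

Let $\tilde A_L$ be the normalization of $A_L$. Since $L$ is perfect, $\operatorname{Spec}\tilde A_L$ is smooth over $L$, so $\bar K\otimes_L\tilde A_L$ is normal and is the normalization of $A_{\bar K}$. The smooth completion of $\operatorname{Spec}\tilde A_L$ is a curve of genus $0$ over $L$, and the complement is a closed point with one geometric point over it. Its residue field is separable over $L$, so it is $L$. A curve of genus $0$ with a rational point is $\mathbb P^1$; hence $\tilde A_L=L[t]$, and the normalization of $A_{\bar K}$ is $\bar K[t]$.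

\emph{A $p$-power of $t$ lies in $A_L$.} Let $\mathfrak c\ne0$ be the conductor of $A_{\bar K}\subseteq\bar K[t]$, an ideal of both rings. The Artinian rings $A_{\bar K}/\mathfrak c\subseteq\bar K[t]/\mathfrak c$ have the same number of local factors, because the normalization is bijective. So the primitive idempotents $e_i$ of the smaller ring are those of the larger one. All residue fields are $\bar K$, so the image of $t$ is $\sum t_ie_i$ plus a nilpotent element, with $t_i\in\bar K$. For large $m$ the image of $t^{p^m}$ is $\sum t_i^{p^m}e_i\in A_{\bar K}/\mathfrak c$. Hence $t^{p^m}\in A_{\bar K}\cap L[t]$, and this intersection is $A_L$ because $L[t]/A_L\to\bar K\otimes_L(L[t]/A_L)$ is injective.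

\emph{Descent to $K$.} Choose $n$ such that $t^{p^m}\in A_{K^{1/p^n}}$ and $X=f(t)$, $Y=g(t)$ with $f,g\in K^{1/p^n}[t]$. Put $q=p^{m+n}$ and $z=t^q=(t^{p^m})^{p^n}$. Since $(\sum a_i\otimes r_i)^{p^n}=\sum a_i^{p^n}r_i^{p^n}$, the $p^n$-th power of an element of $A_{K^{1/p^n}}$ lies in $A$; so $z\in A$. The $q$-th powers of the coefficients of $f,g$ lie in $K$, so $X^q,Y^q\in K[z]$. In particular $z\notin K$. Multiplying $z$ by a nonzero element of $k[u]$ does not change $K[z]$, so we may assume $z\in R$.

\emph{Removing denominators.} Put $z_0=z$. Suppose that $z_i\in R$ satisfies $K[z_i]=K[z]$ and that for some $\lambda\in k$ its image in $R/(u-\lambda)$ is algebraic over $k$. This ring is a domain by Proposition~\ref{prop:tame}, and $k$ is algebraically closed, so the image is a constant $c$: $z_i=c+(u-\lambda)z_{i+1}$ with $z_{i+1}\in R$ and $K[z_{i+1}]=K[z]$. After $j$ steps, $z_0=a_j(u)+b_j(u)z_j$ with $\deg a_j<j=\deg b_j$ and $z_j\ne0$. Comparing degrees in $X,Y$ gives $j\deg u\le\max(\deg z_0,(j-1)\deg u)$, so $j\deg u\le\deg z_0$. The procedure therefore stops, at some $v\in R$ with $K[v]=K[z]$ whose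 image $\bar v$ in $R/(u-\lambda)$ is transcendental over $k$ for every $\lambda$.

We claim that $R\cap K[v]=k[u,v]$. Let $r\in R$ and $(u-\lambda)r=\sum c_i(u)v^i\in k[u,v]$. Reduction modulo $u-\lambda$ gives $\sum c_i(\lambda)\bar v^i=0$, so $u-\lambda$ divides all $c_i(u)$ and $r\in k[u,v]$. For $r\in R\cap K[v]$, a denominator in $k[u]$ is a product of factors $u-\lambda$, which we remove one at a time. Thus $X^q,Y^q\in R\cap K[v]=k[u,v]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b) and (c)]
(b) If $C$ is line-like and $\tau_P=1$ at all singular points, then $h=0$ by (a), and Proposition~\ref{prop:generator} applies. Conversely, if the irreducible polynomial $u$ is a $p$-generator, then $C$ is line-like by Lemma~\ref{lem:structure} and all $\tau_P=1$ by Lemma~\ref{lem:generatortau}.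

(c) At $P\in\operatorname{Sing}C$ the curve $C$ is unibranch, since it is line-like, and it differs from the smooth germ $H_P$. So $\tau_P=1$ by Proposition~\ref{prop:branch}, and (b) applies. For the example in parentheses, one of the lines through $P$ parallel to the axes has intersection number with $C$ equal to the multiplicity, by the formula for $\mu$ in Section~\ref{sec:tools}.
\end{proof}

\begin{example}\label{ex:binomial}
Let $a,b\ge1$ be coprime and $u=X^a-Y^b$. The monomials $X^iY^j$ with $0\le i<a$, $j\ge0$ form a basis of $R/uR$, and $X\mapsto t^b$, $Y\mapsto t^a$ sends them to powers of $t$ with distinct exponents $ib+ja$. So $R/uR\subseteq k[t]$ is a domain. If $\alpha b+\beta a=1$, then $t=X^\alpha Y^\beta$ away from the origin, so $\mathbb A^1\to C$ is bijective and is an isomorphism away from the origin. Thus $C$ is line-like. Take $H=\{Y=0\}$, so $a_0=a$ and $\operatorname{ord}_CX=b$. Proposition~\ref{prop:branch} gives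
\[
\tau_0=a'+b'(1-a')=1-(a'-1)(b'-1),
\]
which also holds for $a=1$, and $h=(a'-1)(b'-1)$ by (a). By (b), $X^a-Y^b$ is a $p$-generator if and only if $a$ or $b$ is a power of $p$ (including $1$). In particular the condition on $\tau_P$ in (b) cannot be dropped.
\end{example}

\section{Descent to the ground field}\label{sec:descent}

Now $\mathbf k$ is an arbitrary field of characteristic $p$, $R=\mathbf k[X,Y]$ and $\bar R=\bar{\mathbf k}[X,Y]$. The partner $v$ of a $p$-generator over $\bar{\mathbf k}$ has no reason to be defined over $\mathbf k$. Inseparability is removed by taking $p$-powers. For the Galois part we need an object that is canonical, hence Galois-stable; an integral closure serves.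

\begin{lemma}\label{lem:descent}
If $u\in R$ is a $p$-generator of $\bar R$, then it is a $p$-generator of $R$.
\end{lemma}

\begin{proof}
There are a finite normal extension $k_1/\mathbf k$ and $z\in k_1[X,Y]$ with $X^q,Y^q\in k_1[u,z]$. Let $L$ be the separable closure of $\mathbf k$ in $k_1$. It is Galois over $\mathbf k$, with group $G$ say, and $k_1^{p^m}\subseteq L$ for some $m$. Then $z^{p^m}\in L[X,Y]$ and $X^{qp^m},Y^{qp^m}\in L[u^{p^m},z^{p^m}]\subseteq L[u,z^{p^m}]$. After renaming, $z\in R_L=L[X,Y]$ and $X^q,Y^q\in L[u,z]$. The group $G$ acts on $L(X,Y)$ through the coefficients and fixes $X,Y,u$.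

Put $K=L(u)$ and $E=K(X^q,Y^q)\subseteq K(z)$; both $K$ and $E$ are $G$-stable. The extension $L(X,Y)/E$ is finite and purely inseparable, so $K(z)=E(z)$ has degree $p^j$ over $E$ for some $j$, and $z_1=z^{p^j}\in E$. Since $z$ is transcendental over $K$, we have $[K(z):K(z_1)]=p^j$, and so $E=K(z_1)$. Next, $X^q,Y^q\in K[z]\cap K(z_1)=K[z_1]$, because $K[z]$ is integral over the normal ring $K[z_1]$. Also $z_1\in R_L$ is integral over $K[X^q,Y^q]$. Hence $K[z_1]$ is the integral closure of $K[X^q,Y^q]$ in $E$, and it is $G$-stable. For $\sigma\in G$ we get $K[\sigma z_1]=K[z_1]$, so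
\[
\sigma z_1=c_\sigma z_1+b_\sigma,\qquad c_\sigma\in K^*,\ b_\sigma\in K .
\]

With $q_1=qp^j$ we have $X^{q_1},Y^{q_1}\in L[u^{p^j},z_1]\subseteq L[u,z_1]$, so $R_L$ is integral over the polynomial ring $L[u,z_1]$. The element $\sigma z_1\in R_L$ lies in the fraction field of this normal ring, hence in the ring: $c_\sigma,b_\sigma\in L[u]$. Expanding $\sigma\rho z_1$ gives
\[
c_{\sigma\rho}=c_\sigma\,\sigma(c_\rho),\qquad b_{\sigma\rho}=\sigma(c_\rho)b_\sigma+\sigma(b_\rho).
\]
For $\rho=\sigma^{-1}$ the first relation shows $c_\sigma\in L[u]^*=L^*$. By Hilbert's Theorem 90, $c_\sigma=\gamma/\sigma(\gamma)$ for some $\gamma\in L^*$, and replacing $z_1$ by $\gamma z_1$ makes all $c_\sigma=1$. Then $(b_\sigma)$ is an additive cocycle with values in $L[u]$, a direct sum of copies of $L$ as a $G$-module, and $H^1(G,L)=0$. So $b_\sigma=\beta-\sigma(\beta)$ with $\beta\in L[u]$, and $v=z_1+\beta$ is $G$-invariant, that is, $v\in R$. We have $L[u,v]=L[u,z_1]$, and $L[u,v]\cap R=\mathbf k[u,v]$ because $L[u,v]=L\otimes_{\mathbf k}\mathbf k[u,v]$ inside $L\otimes_{\mathbf k}R$. So $X^{q_1},Y^{q_1}\in\mathbf k[u,v]$.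
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(d)]
A $p$-generator $u$ of $R$ is a $p$-generator of $\bar R$. By Lemma~\ref{lem:structure}, $u=cU^{p^e}$ with $U$ an irreducible $p$-generator, and $U$ satisfies the condition in (b). Conversely, let $u=cU^{p^e}$ with $U$ satisfying that condition. By (b), $X^q,Y^q\in\bar{\mathbf k}[U,z]$ for some $z$ and $q$. Then $X^{qp^e},Y^{qp^e}\in\bar{\mathbf k}[U^{p^e},z^{p^e}]=\bar{\mathbf k}[u,z^{p^e}]$, so $u$ is a $p$-generator of $\bar R$, and of $R$ by Lemma~\ref{lem:descent}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]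
Let $R/uR\cong R/wR$ with $w$ a $p$-generator; then $\bar R/u\bar R\cong\bar R/w\bar R$ over $\bar{\mathbf k}$. By Theorem~\ref{thm:criterion}(d), $w=cW^{p^e}$ with $W$ irreducible, $\operatorname{Spec}\bar R/W\bar R$ line-like, and $\tau=1$ at its singular points. The reduced ring $(\bar R/u\bar R)_{red}\cong\bar R/W\bar R$ is a domain of dimension one, so $u=c_1U^m$ with $U$ irreducible and $\bar R/U\bar R\cong\bar R/W\bar R$. The nilradicals of $\bar R/u\bar R$ and $\bar R/w\bar R$ have nilpotency indices $m$ and $p^e$, so $m=p^e$. Being line-like is a property of the abstract curve, and by Lemma~\ref{lem:germ} so are the numbers $\tau_P$ at singular points. Hence $U$ satisfies the condition in (b), and $u$ is a $p$-generator by (d). Every line is a $p$-line, which gives the last statement.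
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On purely inseparable extensions $K[X,Y]/K[X',Y']$ and their generators},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1996-124-05/\allowbreak S0002-9939-96-03377-1/\allowbreak S0002-9939-96-03377-1.pdf}

\bibitem{SGA5}
SGA 5, Exp.~X.

\end{thebibliography}
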